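\title{The resurgence of a fat point scheme in $\mathbb{P}^n$ is less than $n$}

\begin{abstract}
The resurgence $\rho(I)$ of the ideal $I$ of a fat point scheme $Z\ne0$ in $\mathbb P^n$ compares the symbolic powers of $I$ with its ordinary powers, and it satisfies $1\le\rho(I)\le n$. We show that for $n\ge2$, over an algebraically closed field of any characteristic, the value $n$ is never reached. More precisely, $\rho(I)<1+\frac{n-1}{a}$, where $a$ is the least multiplicity of a point of $Z$, and for $a\equiv1\pmod n$ this bound is the supremum over all such $Z$. The proof reduces the statement to a strict inequality for each Rees valuation of $I$. In characteristic $p$ that inequality comes from a bound on the degrees of the generators of certain ideals of $q$-th roots; the Brian\c{c}on--Skoda theorem carries it to characteristic $0$.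
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is an algebraically closed field of arbitrary characteristic, $R=K[x_0,\dots,x_n]$ is the homogeneous coordinate ring of $\mathbb P^n$, and $\mathfrak m=(x_0,\dots,x_n)$. A \emph{form} is a homogeneous polynomial. For a point $P\in\mathbb P^n$ let $I(P)$ be the ideal generated by the forms that vanish at $P$. In linear coordinates $y_0,\dots,y_n$ with $P=[1:0:\cdots:0]$ we have $I(P)=(y_1,\dots,y_n)$, and a nonzero form $F$ lies in $I(P)^m$ exactly when each of its monomials has degree at least $m$ in $y_1,\dots,y_n$. The largest such $m$ is the \emph{multiplicity} $\operatorname{mult}_PF$. It is at most $\deg F$, and it is additive on products, because the product of the parts of lowest order in $y_1,\dots,y_n$ is not zero.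

A \emph{fat point scheme} is a formal sum $Z=m_1P_1+\cdots+m_sP_s$ of distinct points with nonnegative integer coefficients. Its ideal and the \emph{symbolic powers} of its ideal are
\[
I=I(Z)=\bigcap_{i=1}^s I(P_i)^{m_i},\qquad I^{(m)}=I(mZ)=\bigcap_{i=1}^s I(P_i)^{mm_i}.
\]
Points with $m_i=0$ impose no condition, so for $Z\ne0$ we always assume $m_i\ge1$ for all $i$. Membership in $I^{(m)}$ is a geometric condition: multiplicity at least $mm_i$ at each $P_i$. Membership in $I^r$ is an algebraic one: being a sum of products of $r$ elements of $I$. One has $I^{(m)}I^{(m')}\subseteq I^{(m+m')}$, hence $I^r\subseteq I^{(r)}$, and this inclusion can be strict.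

\begin{example}\label{ex:three}
Let $Z$ consist of the three coordinate points of $\mathbb P^2$, each with multiplicity $1$, and write $R=K[x,y,z]$. The ideals $I^{(m)}$ are intersections of monomial ideals, and $x^iy^jz^k\in I^{(m)}$ if and only if $i+j$, $i+k$, $j+k$ are all at least $m$. So $I=(xy,xz,yz)$, and $xyz\in I^{(2)}$. But $xyz\notin I^2$, since $I^2$ contains no nonzero form of degree below $4$.
\end{example}

How deep must one go into the symbolic powers to land in $I^r$? The \emph{resurgence} of Bocci and Harbourne measures this on a linear scale: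
\[
\rho(I)=\sup\Bigl\{\frac mr\ :\ m,r\ge1,\ I^{(m)}\not\subseteq I^r\Bigr\}.
\]
Thus $I^{(m)}\subseteq I^r$ whenever $m/r>\rho(I)$. For a single reduced point $I^{(m)}=I^m$, the containment fails exactly when $m<r$, and $\rho(I)=1$. In general, the theorem of Ein--Lazarsfeld--Smith and Hochster--Huneke gives $I^{(m)}\subseteq I^r$ whenever $m\ge nr$, and every fat point scheme $Z\ne0$ in $\mathbb P^n$ satisfies $1\le\rho(I(Z))\le n$. The lower bound is attained, and for $n=1$ the two bounds coincide. The following problem is posed in \cite{slides}.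

\medskip
\noindent\textbf{Question.} \emph{Are there $n\ge2$ and a fat point scheme $0\ne Z\subset\mathbb P^n$ with $\rho(I(Z))=n$?}
\medskip

Each single failure $I^{(m)}\not\subseteq I^r$ has $m/r<n$, so $\rho(I)=n$ requires an infinite sequence of failures, for one fixed $Z$, with slopes tending to $n$. The upper bound cannot be lowered uniformly: the points where $n$ of $N$ general hyperplanes meet have resurgence at least $n(N-n+1)/N$ (Section~\ref{sec:arr}), which tends to $n$. But these examples approach $n$ only as the scheme grows, and the asymptotic behavior of the powers of one fixed ideal is governed by finitely many valuations. This suggests the answer no, and it also says what a proof has to deliver: a strict inequality for every $Z$, with a margin that is allowed, indeed forced, to depend on $Z$.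

For $Z\neq0$ put
\[
a=\min_i m_i,\qquad \nu=\frac{a+n-1}{a}=1+\frac{n-1}{a}.
\]
For $n\ge2$ we have $1<\nu\le n$, with $\nu=n$ when $a=1$.

\begin{theorem}\label{thm:A}
Let $n\ge2$ and let $0\ne Z\subset\mathbb P^n$ be a fat point scheme over an algebraically closed field $K$ of any characteristic. Then $\rho(I(Z))<\nu$. In particular $\rho(I(Z))<n$, so $\rho(I(Z))=n$ never happens for $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $a\ge1$ with $a\equiv1\pmod n$. The supremum of $\rho(I(Z))$ over all fat point schemes $Z\subset\mathbb P^n$ with $\min_im_i=a$ equals $1+\frac{n-1}a$, and it is not attained. For $a=1$ the supremum is $n$.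
\end{theorem}

For a nonzero homogeneous ideal $\mathfrak c$ let $\alpha(\mathfrak c)$ be the least degree of a nonzero form in $\mathfrak c$, and put $\widehat\alpha(I)=\inf_{m\ge1}\alpha(I^{(m)})/m$. A nonzero form in $I^{(m)}$ has degree at least $mm_1$, so $\widehat\alpha(I)\ge1$.

\begin{corollary}\label{cor:main}
Let $n\ge2$, let $0\ne Z\subset\mathbb P^n$ be a fat point scheme and let $I=I(Z)$.
\begin{enumerate}
\item[(i)] For every integer $C$ we have $I^{(nr-C)}\subseteq I^r$ for all $r\gg0$.
\item[(ii)] $\alpha(I)\le\lceil\nu\,\widehat\alpha(I)\rceil-1$, and so $\widehat\alpha(I)>\alpha(I)/\nu$.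
\end{enumerate}
\end{corollary}

Section~\ref{sec:arr} proves the lower bound in Theorem~\ref{thm:B} by comparing degrees. Section~\ref{sec:frob} sets up $q$-th roots of ideals in characteristic $p$ and shows where $\nu$ comes from. Section~\ref{sec:idea} works out the main idea on Example~\ref{ex:three}, and Section~\ref{sec:gens} proves the degree bound behind it. Section~\ref{sec:val} turns this bound into an estimate for valuations, Section~\ref{sec:char0} carries the estimate to characteristic $0$, and Section~\ref{sec:final} completes the proofs. A reader interested only in the Question may take $\nu=n$ in Sections~\ref{sec:frob}--\ref{sec:final}.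

From now on $n\ge2$, except where we say otherwise, and $I=I(Z)$ with $Z\ne0$.

\section{Degrees and hyperplane arrangements}\label{sec:arr}

The cheapest way to see that a form is not in $I^r$ is the one used in Example~\ref{ex:three}: its degree is less than $r\alpha(I)$.

\begin{lemma}\label{lem:alpha}
If $G\in I^{(M)}$ is a nonzero form of degree $d$, with $M\ge1$, then $\rho(I)\ge\alpha(I)M/d$. Consequently $\rho(I)\ge\alpha(I)/\widehat\alpha(I)$.
\end{lemma}

\begin{proof}
Write $\alpha=\alpha(I)$. For $u\ge1$ let $r=\lfloor du/\alpha\rfloor+1$. The form $G^u\in I^{(Mu)}$ has degree $du<r\alpha$, and nonzero forms in $I^r$ have degree at least $r\alpha$. So $I^{(Mu)}\not\subseteq I^r$, and $Mu/r\to\alpha M/d$ as $u\to\infty$. For the second claim take $d=\alpha(I^{(M)})$ and the supremum over $M$.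
\end{proof}

In Example~\ref{ex:three}, adding the three inequalities gives $2(i+j+k)\ge3m$, with equality for the powers of $xyz$. So $\widehat\alpha(I)=3/2$, $\alpha(I)=2$ and $\rho(I)\ge4/3$. To make $\alpha(I)/\widehat\alpha(I)$ large we want points that lie on no hypersurface of low degree, while some hypersurface has high multiplicity at all of them. The three points are the pairwise intersections of three lines, and this generalizes.

Let $n\ge1$ and $N\ge n$. Hyperplanes $H_1,\dots,H_N\subset\mathbb P^n$ are \emph{in general position} if any $n$ of them meet in exactly one point and no $n+1$ of them have a common point. For example, take the hyperplanes $x_0+tx_1+\cdots+t^nx_n=0$ for $N$ distinct values $t\in K$; any $n+1$ of these linear forms are independent by the Vandermonde determinant. Call the $\binom Nn$ points where $n$ of the $H_i$ meet the \emph{vertices}, and let $W$ be the product of the $N$ linear forms. Exactly $n$ of the hyperplanes pass through a vertex, so $W$ has degree $N$ and multiplicity exactly $n$ at each vertex.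

\begin{proposition}\label{prop:arr}
Let $n\ge1$, $N\ge n$, $m\ge1$. A nonzero form with multiplicity at least $m$ at every vertex of $N$ hyperplanes in general position in $\mathbb P^n$ has degree at least $\lceil m/n\rceil(N-n)+m$.
\end{proposition}

\begin{proof}
We use induction on $n$, for all $N$ and $m$, and for fixed $n$ and $N$ induction on $m$. For $n=1$ the vertices are $N$ distinct points of $\mathbb P^1$. The form is divisible by the $m$-th power of each of the $N$ linear forms, so its degree is at least $mN=m(N-1)+m$.

Let $n\ge2$, and suppose that $F\ne0$ has multiplicity at least $m$ at all vertices and $\deg F<\lceil m/n\rceil(N-n)+m$. Fix $i$. On $H_i\cong\mathbb P^{n-1}$ the other $N-1\ge n-1$ hyperplanes cut out hyperplanes in general position: any $n-1$ of them meet $H_i$ in exactly one point, and no $n$ of them have a common point on $H_i$. The vertices of this arrangement are vertices of the original one, so $F|_{H_i}$ is zero or has multiplicity at least $m$ at each of them. Since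
\[
\deg F<\lceil m/n\rceil(N-n)+m\le\lceil m/(n-1)\rceil\bigl((N-1)-(n-1)\bigr)+m,
\]
induction on $n$ gives $F|_{H_i}=0$. This holds for every $i$ and the hyperplanes are distinct, so $F=WF'$ with a form $F'\ne0$. By additivity $F'$ has multiplicity at least $m-n$ at every vertex, and
\[
\deg F'=\deg F-N<\bigl(\lceil m/n\rceil-1\bigr)(N-n)+(m-n).
\]
If $m\le n$, the right side is $m-n\le0$, which is impossible for a nonzero form. If $m>n$, then $\lceil m/n\rceil-1=\lceil(m-n)/n\rceil$, and $F'$ contradicts the case $m-n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, assuming Theorem~\ref{thm:A}]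
Let $Z$ be $a$ times the sum of the vertices of $N\ge n$ hyperplanes in general position, and let $I=I(Z)$. Proposition~\ref{prop:arr} with $m=a$ gives $\alpha(I)\ge\lceil a/n\rceil(N-n)+a$. The form $W^a$ has degree $Na$ and multiplicity $na$ at each vertex, so $W^a\in I^{(n)}$. By Lemma~\ref{lem:alpha},
\[
\rho(I)\ \ge\ \frac{n}{Na}\Bigl(\lceil a/n\rceil(N-n)+a\Bigr)\ \longrightarrow\ \frac{n\lceil a/n\rceil}{a}\qquad(N\to\infty).
\]
For $a=1$ the lower bound is the number $n(N-n+1)/N$ quoted in the introduction. If $a=kn+1$, then $n\lceil a/n\rceil=n(k+1)=a+n-1$, so the limit is $\nu$. By Theorem~\ref{thm:A} every $Z$ with $\min_im_i=a$ has $\rho(I(Z))<\nu$. Hence the supremum is $\nu$ and is not attained.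
\end{proof}

\section{Frobenius powers and $q$-th roots}\label{sec:frob}

In this section $\operatorname{char}K=p>0$ and $q=p^b$ with $b\ge1$. The map $f\mapsto f^q$ is an injective ring homomorphism $R\to R$. The \emph{Frobenius power} $\mathfrak c^{[q]}$ of an ideal $\mathfrak c$ is the ideal generated by all $f^q$ with $f\in\mathfrak c$; it is generated by the $q$-th powers of any generators of $\mathfrak c$, and therefore $(\mathfrak c^{[q]})^r=(\mathfrak c^r)^{[q]}$.

Let $U=\{0,\dots,q-1\}^{n+1}$, let $\tau=(q-1,\dots,q-1)\in U$, and let $\sigma=(n+1)(q-1)$ be the degree of $x^\tau$. Dividing exponents by $q$ with remainder, and using that every element of $K$ is a $q$-th power, we can write every $F\in R$ uniquely as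
\begin{equation}\label{eq:expand}
F=\sum_{u\in U}a_u(F)^q\,x^u,\qquad a_u(F)\in R .
\end{equation}
We call the $a_u(F)$ the \emph{$q$-coefficients} of $F$. By uniqueness each $a_u$ is additive and $a_u(r^qF)=r\,a_u(F)$ for $r\in R$. If $F$ is a form, then $a_u(F)$ is zero or a form of degree $(\deg F-\deg x^u)/q$.

\begin{lemma}\label{lem:coeff}
Let $\mathfrak c,\mathfrak c'$ be ideals and $F,f\in R$. Then $F\in\mathfrak c^{[q]}$ if and only if $a_u(F)\in\mathfrak c$ for all $u\in U$. Consequently
\[
(\mathfrak c\cap\mathfrak c')^{[q]}=\mathfrak c^{[q]}\cap\mathfrak c'^{[q]},\qquad \mathfrak c^{[q]}:f^q=(\mathfrak c:f)^{[q]}.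
\]
\end{lemma}

\begin{proof}
If all $a_u(F)$ lie in $\mathfrak c$, then $F\in\mathfrak c^{[q]}$ by \eqref{eq:expand}. Conversely, if $F=\sum_lc_l^qr_l$ with $c_l\in\mathfrak c$, then $a_u(F)=\sum_lc_l\,a_u(r_l)\in\mathfrak c$. The formula for intersections follows at once. For the last formula, $Ff^q\in\mathfrak c^{[q]}$ means $f\,a_u(F)\in\mathfrak c$ for all $u$, that is, $a_u(F)\in\mathfrak c:f$ for all $u$.
\end{proof}

To track degrees it is convenient to work with one coefficient only, the top one, $\Phi=a_\tau$. For a form $F$, $\Phi(F)$ is zero or a form of degree $(\deg F-\sigma)/q$. Nothing is lost, because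
\begin{equation}\label{eq:au}
a_u(F)=\Phi(x^{\tau-u}F)\qquad(u\in U).
\end{equation}
Indeed $\Phi(x^{\tau-u}F)=\sum_{w\in U}a_w(F)\,\Phi(x^{\tau-u+w})$, and $\Phi(x^{\tau-u+w})\ne0$ requires $w\equiv u\pmod q$ in every coordinate, so $w=u$, where the value is $1$.

\begin{lemma}\label{lem:root}
For a homogeneous ideal $\mathfrak b$, the set $\Phi(\mathfrak b)$ is a homogeneous ideal, and it is the smallest ideal $\mathfrak c$ with $\mathfrak b\subseteq\mathfrak c^{[q]}$. It is generated by the $q$-coefficients of any set of generators of $\mathfrak b$.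
\end{lemma}

\begin{proof}
Since $\Phi$ is additive and $r\Phi(F)=\Phi(r^qF)$, the set $\Phi(\mathfrak b)$ is an ideal, additively spanned by the forms $\Phi(F)$ with $F\in\mathfrak b$ a form. For $F\in\mathfrak b$ all $a_u(F)$ lie in $\Phi(\mathfrak b)$ by \eqref{eq:au}, so $\mathfrak b\subseteq\Phi(\mathfrak b)^{[q]}$ by Lemma~\ref{lem:coeff}. If $\mathfrak b\subseteq\mathfrak c^{[q]}$, the same lemma gives $\Phi(F)=a_\tau(F)\in\mathfrak c$ for $F\in\mathfrak b$. Finally, $\mathfrak b\subseteq\mathfrak c^{[q]}$ holds exactly when $\mathfrak c$ contains the $q$-coefficients of the generators of $\mathfrak b$.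
\end{proof}

So $\Phi(\mathfrak b)$ is a $q$-th root of $\mathfrak b$, and taking $q$-th roots is a way to produce elements of $I$ from elements of $I^{[q]}$. The next lemma supplies elements of $I^{[q]}$. It is the only place where the shape of the fat point ideal meets Frobenius, and it is the origin of $\nu$.

\begin{lemma}\label{lem:pigeon}
If $m\ge\nu q$ is an integer, then $I^{(m)}\subseteq I^{[q]}$.
\end{lemma}

\begin{proof}
Fix $i$ and choose linear coordinates with $I(P_i)=(y_1,\dots,y_n)$. Since $m_i\ge a$,
\[
mm_i\ \ge\ q\Bigl(m_i+\frac{m_i}a(n-1)\Bigr)\ \ge\ q(m_i+n-1).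
\]
For a monomial $y_1^{k_1}\cdots y_n^{k_n}$ of degree at least $q(m_i+n-1)$ we have $q\lfloor k_l/q\rfloor\ge k_l-(q-1)$, so
\[
q\sum_l\lfloor k_l/q\rfloor\ \ge\ q(m_i+n-1)-n(q-1)\ =\ q(m_i-1)+n\ >\ q(m_i-1).
\]
Hence $\sum_l\lfloor k_l/q\rfloor\ge m_i$, and the monomial is divisible by the $q$-th power of a monomial of degree $m_i$ in $y_1,\dots,y_n$. Thus $I(P_i)^{mm_i}\subseteq(I(P_i)^{m_i})^{[q]}$. Intersect over $i$ and use Lemma~\ref{lem:coeff}.
\end{proof}

\begin{remark}
The count is tight up to a constant: $y_1^{q(m_i-1)}(y_1\cdots y_n)^{q-1}$ has degree $q(m_i+n-1)-n$ and $\sum_l\lfloor k_l/q\rfloor=m_i-1$, so it is not in $(I(P_i)^{m_i})^{[q]}$. The loss of order $(n-1)q$ is the same at every point, and relative to $m_iq$ it is worst where $m_i$ is least.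
\end{remark}

A first consequence is the containment theorem with slope $\nu$. For $\nu=n$ it is the theorem quoted in the introduction.

\begin{proposition}\label{prop:contain}
Let $K$ have any characteristic. If $r\ge1$ and $m\ge\nu r$, then $I^{(m)}\subseteq I^r$.
\end{proposition}

\begin{proof}[Proof in characteristic $p$]
Let $f\in I^{(m)}$ be a nonzero form. For $q=p^b$ let $k=\lfloor q/r\rfloor+1$, so that $q<rk\le q+r$. Then $f^k\in I^{(mk)}$ with $mk\ge\nu rk\ge\nu q$, so $f^k\in I^{[q]}$ by Lemma~\ref{lem:pigeon}, and $f^{rk}\in(I^r)^{[q]}$. As $rk\le q+r$, we get $f^rf^q\in(I^r)^{[q]}$, and Lemma~\ref{lem:coeff} gives $f^r\in(I^r:f)^{[q]}$. If $f\notin I^r$, then $I^r:f$ is a proper homogeneous ideal, hence contained in $\mathfrak m$, and the fixed nonzero form $f^r$ lies in $\mathfrak m^{[q]}$ for all $q$. This is impossible once $q>\deg f^r$.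
\end{proof}

The case of characteristic $0$ is proved in Section~\ref{sec:char0}. Proposition~\ref{prop:contain} gives $\rho(I)\le\nu$; everything that follows is about making this inequality strict.

\section{The idea: saving one degree}\label{sec:idea}

By Lemma~\ref{lem:alpha}, Theorem~\ref{thm:A} contains the inequality $\alpha(I)<\nu\widehat\alpha(I)$. This statement about degrees already shows the difficulty and the remedy. Let $\operatorname{char}K=p$, let $G\in I^{(M)}$ be a nonzero form of degree $d$, and put $\delta=d/M$ and $T=\lceil\nu\delta\rceil$. We want a nonzero form in $I$ of degree less than $\nu\delta$, that is, of degree at most $T-1$.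

The first attempt takes $F=G^j$ with $j=\lceil\nu q/M\rceil$. Then $F\in I^{[q]}$ by Lemma~\ref{lem:pigeon}, so the $q$-coefficients of $F$ lie in $I$, and a nonzero one has degree at most $jd/q\to\nu\delta$. If $\nu\delta$ is not an integer, then $\nu\delta<T$ and we are done for large $q$. If $\nu\delta=T$, we obtain only the bound $T$.

This failure is real. Take the three points of Example~\ref{ex:three} in characteristic $2$, with $\nu=2$, $G=xyz$, $M=2$, $\delta=3/2$, $T=3$ and $q=8$. Then $F=(xyz)^8$, whose only nonzero $q$-coefficient is $xyz$, of degree $3$. The conics in $I$ are not detected.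

Lower the exponent: $F=(xyz)^7$ has degree $21<qT=24$, but it lies only in $I^{(14)}$ and its $q$-coefficient is $1\notin I$. To return to $I^{(16)}$ we multiply by $g^2$ with $g\in I$. This pushes the degree to at least $25$, above $qT$, so counting degrees gives nothing, and the outcome depends on $g$: for $g=xyz$ the product $(xyz)^9$ has the $q$-coefficient $xyz$ again. Now multiply instead by the ideal $J=(g_1^2,g_2^2)$ built from two \emph{coprime} forms $g_1=xy$ and $g_2=z(x+y)$ in $I$. We have $FJ\subseteq I^{(16)}\subseteq I^{[8]}$, and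
\begin{align*}
Fg_1^2&=x^9y^9z^7=(xy)^8\cdot xyz^7,\\
Fg_2^2&=x^9y^7z^9+x^7y^9z^9=(xz)^8\cdot xy^7z+(yz)^8\cdot x^7yz .
\end{align*}
By Lemma~\ref{lem:root}, $\Phi(FJ)=(xy,xz,yz)$ is generated in degree $2=T-1$. The missing degree has moved into the cofactors $xyz^7$, $xy^7z$, $x^7yz$.

Why does coprimality force this? The ideal $\Phi(FJ)$ is spanned by the forms $\Phi(Fw)$ with $w\in J$. If $w=\sum_ix_i^qw_i$ with $w_i\in J$, then $\Phi(Fw)=\sum_ix_i\Phi(Fw_i)$ is not needed as a generator. Suppose that
\begin{equation}\label{eq:star}
\text{every form in $J$ of degree greater than $\sigma$ lies in $\mathfrak m^{[q]}J$.}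
\end{equation}
Then only $w$ of degree at most $\sigma$ matter, and $\Phi(Fw)$ has degree at most $\deg F/q$: the ideal $J$ adds vanishing at the points and costs no degree. In the example the bound is $21/8<3$.

Property \eqref{eq:star} holds for $J=R$, since a monomial of degree greater than $\sigma$ has an exponent at least $q$. It fails for a principal ideal $J=(g)$ with $\deg g\ge1$, since $x^\tau g\notin\mathfrak m^{[q]}g$. For two coprime forms it holds again, provided that their degree is small compared with $q$. The monomial case shows this by hand.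

\begin{example}\label{ex:mono}
Let $J=(x_0^\epsilon,x_1^\epsilon)$ with $1\le\epsilon\le q/2$, and let $x^u\in J$ have degree greater than $\sigma$. If $u_i\ge q$ for some $i\ge2$, then $x^u/x_i^q\in J$. Otherwise $u_0+u_1\ge2q-1$, and we may assume $u_0\ge q$. If $u_1\ge\epsilon$, then $x^u/x_0^q\in(x_1^\epsilon)$. If $u_1\le\epsilon-1$, then $u_0\ge2q-\epsilon\ge q+\epsilon$ and $x^u/x_0^q\in(x_0^\epsilon)$. So \eqref{eq:star} holds. For $q/2<\epsilon\le q$ it fails: $x_0^{2q-\epsilon}x_1^{\epsilon-1}(x_2\cdots x_n)^{q-1}\in J$ has degree $\sigma+1$, only $x_0^q$ can be divided out, and the quotient has exponents $q-\epsilon<\epsilon$ and $\epsilon-1$ at $x_0$ and $x_1$.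
\end{example}

So in general we shall trade a small fraction $\theta$ of the required vanishing order $\nu q$: a power of $G$ supplies about $(\nu-\theta)q$, and $J=(g_1^k,g_2^k)$ with $k\approx\theta q$ supplies the rest for free. The coprime forms exist exactly because $n\ge2$.

\begin{lemma}\label{lem:coprime}
Let $K$ have any characteristic. There are coprime forms $g_1,g_2\in I$ of the same degree $e\ge1$.
\end{lemma}

\begin{proof}
Since $n\ge2$ and $K$ is infinite, infinitely many hyperplanes pass through each $P_i$. Choose linear forms $\ell_i,\ell_i'\in I(P_i)$, for $i=1,\dots,s$, that define $2s$ distinct hyperplanes, and put $g_1=\prod_i\ell_i^{m_i}$ and $g_2=\prod_i\ell_i'^{\,m_i}$.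
\end{proof}

For $n=1$ the ideal $I$ is principal, no such pair exists, and indeed $\rho(I)=1=\nu$.

\section{Degrees of generators of $q$-th roots}\label{sec:gens}

Here $\operatorname{char}K=p$, with the notation of Section~\ref{sec:frob}. For arbitrary coprime forms we cannot argue with monomials. Property \eqref{eq:star} concerns very high degrees, where multiplication modulo $\mathfrak m^{[q]}$ is hard to control. The duality of the ring $R/\mathfrak m^{[q]}$ reflects it into degrees below $q$, where $\mathfrak m^{[q]}$ is invisible and coprimality can be used directly.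

\begin{lemma}\label{lem:one}
Let $f_1,f_2$ be coprime forms of the same degree $\epsilon\ge1$ with $2\epsilon\le q$, and let $J=(f_1,f_2)$. Every form in $J$ of degree greater than $\sigma$ lies in $\mathfrak m^{[q]}J$.
\end{lemma}

\begin{proof}
Let $S=R/\mathfrak m^{[q]}$, a graded ring with basis $x^u$, $u\in U$, and $S_\sigma=Kx^\tau$. If $u,w\in U$ and $\deg x^u+\deg x^w=\sigma$, then $x^ux^w\ne0$ in $S$ only if $u+w\in U$, which forces $u+w=\tau$. So multiplication $S_i\times S_{\sigma-i}\to S_\sigma\cong K$ is a perfect pairing for every $i\in\mathbb Z$, with $x^{\tau-u}$ dual to $x^u$.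

Let $N=\sigma+\kappa$ with $\kappa\ge1$. We must show $(J/\mathfrak m^{[q]}J)_N=0$. The module $J/\mathfrak m^{[q]}J$ is an $S$-module generated by $f_1,f_2$, so
\[
S_{N-\epsilon}^2\longrightarrow(J/\mathfrak m^{[q]}J)_N,\qquad(A_1,A_2)\longmapsto A_1f_1+A_2f_2,
\]
is surjective, and it kills every pair $(f_2A,-f_1A)$. It therefore suffices to show that
\[
\psi\colon S_{N-2\epsilon}\longrightarrow S_{N-\epsilon}^2,\qquad A\longmapsto(f_2A,-f_1A),
\]
is surjective, or equivalently that its transpose is injective. The pairing identifies the dual of $S_{N-\epsilon}^2$ with $S_{\epsilon-\kappa}^2$ and the dual of $S_{N-2\epsilon}$ with $S_{2\epsilon-\kappa}$. Pairing $(b_1,b_2)$ with $\psi(A)$ gives $(b_1f_2-b_2f_1)A$, so the transpose is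
\[
S_{\epsilon-\kappa}^2\longrightarrow S_{2\epsilon-\kappa},\qquad(b_1,b_2)\longmapsto b_1f_2-b_2f_1 .
\]
Since $2\epsilon-\kappa<q$, these graded pieces of $S$ equal those of $R$. If $b_1f_2=b_2f_1$ in $R$, then $f_1\mid b_1$ and $f_2\mid b_2$ by coprimality, while $b_1,b_2$ have degree $\epsilon-\kappa<\epsilon$. So $b_1=b_2=0$.
\end{proof}

\begin{lemma}\label{lem:two}
Let $J$ be as in Lemma~\ref{lem:one}, let $F$ be a form of degree $D$, and let $T$ be an integer with $D<qT$. Then the ideal $\Phi(FJ)$ is generated by forms of degree at most $T-1$.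
\end{lemma}

\begin{proof}
The ideal $\Phi(FJ)$ is additively spanned by the elements $\Phi(Fw)$ with $w\in J$ a form. We show by induction on $t$ that each nonzero $\Phi(Fw)$ of degree $t$ lies in the ideal generated by the forms of degree at most $T-1$ in $\Phi(FJ)$. For $t\le T-1$ there is nothing to prove. If $t\ge T$, then $\deg w=qt+\sigma-D>\sigma$. By Lemma~\ref{lem:one}, $w=\sum_ix_i^qw_i$ with forms $w_i\in J$ that are zero or of degree $\deg w-q$. Hence $\Phi(Fw)=\sum_ix_i\Phi(Fw_i)$, and each $\Phi(Fw_i)$ is zero or of degree $t-1$.
\end{proof}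

\section{Valuations and the key estimate}\label{sec:val}

Degrees detect only some failures of containment. The general obstruction is of the same kind, with the degree replaced by a valuation. In this section $K$ has any characteristic.

A \emph{valuation} will mean a discrete valuation $v$ of $\operatorname{Frac}R$ with values in $\mathbb Z$ and $v\ge0$ on $R$. Thus $v(fg)=v(f)+v(g)$, $v(f+g)\ge\min\{v(f),v(g)\}$, $v(0)=\infty$, and $v=0$ on $K^*$ because $v$ is nonnegative on a constant and on its inverse. For an ideal $\mathfrak c$ put $v(\mathfrak c)=\min\{v(f):f\in\mathfrak c\}$. We use three elementary facts.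
\begin{itemize}
\item $v(\mathfrak c\mathfrak c')=v(\mathfrak c)+v(\mathfrak c')$: elements of $\mathfrak c\mathfrak c'$ are sums of products, and the product of two minimizers attains the bound.
\item $v(h)\ge v(\mathfrak m)\deg h$ for every form $h\ne0$, since $h\in\mathfrak m^{\deg h}$.
\item If $\mathfrak c\ne0$ is homogeneous, $v(\mathfrak c)$ is attained at a form, since $v(f)$ is at least the minimum of $v$ over the homogeneous components of $f$.
\end{itemize}
The model is the \emph{order valuation}, which assigns to $f\in R$ the least degree of a monomial of $f$. For it $v(\mathfrak m)=1$, $v(h)=\deg h$ on forms, and $v(\mathfrak c)=\alpha(\mathfrak c)$ for homogeneous $\mathfrak c$.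

The \emph{integral closure} $\overline{\mathfrak c}$ of an ideal $\mathfrak c$ consists of the $f\in R$ that satisfy an equation $f^k+c_1f^{k-1}+\cdots+c_k=0$ with $c_i\in\mathfrak c^i$. We use two theorems about it.

\begin{theorem}[Rees valuations; {\cite[Ch.~10]{HS}}]\label{thm:rees}
For an ideal $0\ne\mathfrak c\ne R$ there is a finite set $\mathcal V(\mathfrak c)$ of valuations such that, for all $r\ge1$,
\[
\overline{\mathfrak c^r}=\{f\in R:\ v(f)\ge r\,v(\mathfrak c)\text{ for all }v\in\mathcal V(\mathfrak c)\}.
\]
\end{theorem}

A valuation with $v(\mathfrak c)=0$ imposes no condition, so we assume $v(\mathfrak c)>0$ for all $v\in\mathcal V(\mathfrak c)$.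

\begin{theorem}[Brian\c{c}on--Skoda theorem; {\cite{LS}, \cite[\S13.3]{HS}}]\label{thm:bs}
For every ideal $\mathfrak c\subseteq R$ and every $r\ge1$ we have $\overline{\mathfrak c^{\,r+n}}\subseteq\mathfrak c^{\,r}$.
\end{theorem}

The theorem of Lipman and Sathaye says that in a regular local ring an ideal $\mathfrak r$ with at most $n+1$ generators satisfies $\overline{\mathfrak r^{\,r+n}}\subseteq\mathfrak r^{\,r}$. To obtain the form above, check the inclusion after localizing at each maximal ideal. There $R$ is regular local of dimension $n+1$ with infinite residue field $K$, so $\mathfrak c$ has a reduction $\mathfrak r$ with at most $n+1$ generators. This means $\mathfrak r\subseteq\mathfrak c$ and $\mathfrak c^{k+1}=\mathfrak r\mathfrak c^k$ for some $k$, and then the powers of $\mathfrak r$ and of $\mathfrak c$ have the same integral closures. What matters for us is that the shift $n$ depends on neither $\mathfrak c$, nor $r$, nor $K$.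

For a valuation $v$, the analogue of $\widehat\alpha(I)$ is
\[
\lambda_v=\inf_{m\ge1}\frac{v(I^{(m)})}m,\qquad\text{so that }v(I^{(m)})\ge m\lambda_v\text{ for all }m\ge1 .
\]
For the order valuation $\lambda_v=\widehat\alpha(I)$.

\begin{lemma}\label{lem:reduce}
If $m,r\ge1$ and $m\lambda_v\ge(r+n)\,v(I)$ for all $v\in\mathcal V(I)$, then $I^{(m)}\subseteq I^r$.
\end{lemma}

\begin{proof}
Every $f\in I^{(m)}$ has $v(f)\ge m\lambda_v\ge(r+n)v(I)$ for all $v\in\mathcal V(I)$. So $f\in\overline{I^{r+n}}\subseteq I^r$ by Theorems~\ref{thm:rees} and~\ref{thm:bs}.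
\end{proof}

So for large $r$ the slopes of failures are essentially bounded by the ratios $v(I)/\lambda_v$ with $v\in\mathcal V(I)$. There are finitely many of them, hence a strict inequality $v(I)<\nu\lambda_v$ for each $v$, with no uniformity, will be enough. In characteristic $p$ the first attempt of Section~\ref{sec:idea} gives $j\,v(G)\ge q\,v(I)$ from $G^j\in I^{[q]}$, and in the limit only $\nu\lambda_v\ge v(I)$. The degree bound improves this. If $G^jg_1^k=\sum_lb_l^qh_l$ with $b_l\in I$ of low degree, then the cofactors $h_l$ have high degree, and $v$ sees this through $v(h_l)\ge v(\mathfrak m)\deg h_l$. The number $\beta$ below is the asymptotic lower bound for $\deg h_l/q$.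

\begin{proposition}[Key estimate]\label{prop:key}
Let $K$ have any characteristic. Let $g_1,g_2\in I$ be coprime forms of the same degree $e\ge1$. Let $G\in I^{(M)}$, $M\ge1$, be a nonzero form of degree $d$, and put $\delta=d/M$. Let $\theta\in\mathbb Q$ with $0<\theta<\frac1{2e}$, let $T\ge1$ be an integer with $\delta(\nu-\theta)<T$, and assume
\[
\beta:=\delta(\nu-\theta)+\theta e-T+1\ \ge\ 0 .
\]
Let $L$ be the ideal generated by all forms of degree at most $T-1$ in $I$. Then $L\ne0$, and every valuation $v$ satisfies, with $c=v(\mathfrak m)$,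
\begin{equation}\label{eq:key}
(\nu-\theta)\frac{v(G)}M+\theta\,v(g_1)\ \ge\ v(L)+c\beta .
\end{equation}
\end{proposition}

Note that $\theta<\frac12<\nu$. The condition $\theta<\frac1{2e}$ will give the hypothesis $2\epsilon\le q$ of Lemma~\ref{lem:one}, and $\delta(\nu-\theta)<T$ will give the hypothesis $D<qT$ of Lemma~\ref{lem:two}. The condition $\beta\ge0$ is used only in characteristic $0$.

\begin{proof}[Proof in characteristic $p$]
For $q=p^b$ put
\[
k=\lceil\theta q\rceil,\qquad j=\lceil(\nu q-k)/M\rceil,\qquad F=G^j,\qquad J=(g_1^k,g_2^k).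
\]
As $q\to\infty$ we have $k/q\to\theta$ and $j/q\to(\nu-\theta)/M>0$, hence $2ke/q\to2\theta e<1$ and $jd/q\to\delta(\nu-\theta)<T$. So for large $q$ we have $j\ge1$, $2ke\le q$ and $jd<qT$.

Since $F\in I^{(Mj)}$ and $J\subseteq I^k\subseteq I^{(k)}$, we have $FJ\subseteq I^{(Mj+k)}$ with $Mj+k\ge\nu q$. Lemma~\ref{lem:pigeon} gives $FJ\subseteq I^{[q]}$, and Lemma~\ref{lem:root} gives $\Phi(FJ)\subseteq I$ and $Fg_1^k\in\Phi(FJ)^{[q]}$. The forms $g_1^k,g_2^k$ are coprime of degree $\epsilon=ke$, so by Lemma~\ref{lem:two} the ideal $\Phi(FJ)$ is generated by forms of degree at most $T-1$; these lie in $L$. Therefore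
\[
G^jg_1^k=\sum_lb_l^{\,q}h_l
\]
with nonzero forms $b_l\in L$ of degree at most $T-1$ and nonzero forms $h_l$ of degree $jd+ke-q\deg b_l\ge jd+ke-q(T-1)$. The left side is not zero, so the sum is not empty and $L\ne0$. Applying $v$ and using $c\ge0$,
\[
j\,v(G)+k\,v(g_1)\ \ge\ q\,v(L)+c\bigl(jd+ke-q(T-1)\bigr).
\]
Divide by $q$ and let $q\to\infty$; the last bracket divided by $q$ tends to $\beta$.
\end{proof}

\section{Passage to characteristic zero}\label{sec:char0}

Let $\operatorname{char}K=0$. We reduce the data modulo primes and lift the conclusions back. What lifts is a statement of linear algebra in a fixed degree, such as ``this form lies in the span of those forms''. Proposition~\ref{prop:contain} is of this type, one form at a time. Proposition~\ref{prop:key} is not, since a valuation cannot be reduced, and we shall have to rephrase it.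

Let $\mathcal A\subset K$ be a finitely generated $\mathbb Z$-subalgebra. We use the standard fact that a field that is finitely generated as a $\mathbb Z$-algebra is finite. So for a maximal ideal $\mu$ of $\mathcal A$ the field $\mathcal A/\mu$ is finite; let $K_\mu$ be its algebraic closure, $R_\mu=K_\mu[x_0,\dots,x_n]$, and let $H_\mu\in R_\mu$ be the reduction of $H\in\mathcal A[x]=\mathcal A[x_0,\dots,x_n]$. To \emph{enlarge} $\mathcal A$ means to adjoin finitely many elements of $K$. In this way finitely many nonzero elements of $K$ can be made units of $\mathcal A$, and units are nonzero modulo every $\mu$. A subscript $t$ denotes the component of degree $t$.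

\begin{lemma}\label{lem:spread}
Fix an integer $t_0\ge0$. There are $\mathcal A$, finite sets of forms $\mathcal B_t\subset\mathcal A[x]$ for $0\le t\le t_0$, and for every maximal ideal $\mu$ of $\mathcal A$ a fat point scheme $Z_\mu\subset\mathbb P^n_{K_\mu}$ with the same multiplicities $m_1,\dots,m_s$ as $Z$, such that:
\begin{enumerate}
\item[(a)] if a form $H\in\mathcal A[x]$ lies in $I^{(m)}$, then $H_\mu\in I(Z_\mu)^{(m)}$ for all $\mu$;
\item[(b)] for $t\le t_0$, the set $\mathcal B_t$ is a basis of $I_t$, and it reduces to a basis of $I(Z_\mu)_t$ for all $\mu$.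
\end{enumerate}
All of this remains true, with the same $\mathcal B_t$, when $\mathcal A$ is enlarged.
\end{lemma}

\begin{proof}
Choose $Q_i\in GL_{n+1}(K)$ whose first column represents $P_i$. Let $\mathcal A$ contain the entries of the $Q_i$, the inverses of their determinants, and for $i\ne j$ the inverse of a nonzero $2\times2$ minor of the matrix formed by the first columns of $Q_i$ and $Q_j$. Modulo $\mu$ the $Q_i$ stay invertible and their first columns define distinct points $P_i(\mu)$. Put $Z_\mu=\sum_im_iP_i(\mu)$.

The automorphism $H\mapsto H(Q_ix)$ carries $I(P_i)$ to $(x_1,\dots,x_n)$. So $H\in I(P_i)^k$ if and only if the coefficients of $H(Q_ix)$ at all monomials of degree less than $k$ in $x_1,\dots,x_n$ vanish, and the same holds for $P_i(\mu)$ and the reduction of $Q_i$. These coefficients are linear in the coefficients of $H$, with coefficients in $\mathcal A$. This proves (a), and it shows that $I_t=\ker\Lambda_t$ for a matrix $\Lambda_t$ over $\mathcal A$ with $I(Z_\mu)_t=\ker(\Lambda_t\bmod\mu)$.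

For each $t\le t_0$ enlarge $\mathcal A$ so that some minor $\Delta_t$ of $\Lambda_t$ of size $\operatorname{rank}\Lambda_t$ is a unit. All larger minors are $0$ in $\mathcal A$, so $\Lambda_t$ has the same rank modulo every $\mu$. Call the columns of $\Delta_t$ pivot columns and the others free. For each free column there is a unique vector in $\ker\Lambda_t$ with entry $1$ there and $0$ at the other free columns, and by Cramer's rule on the rows of $\Delta_t$ its remaining entries lie in $\Delta_t^{-1}\mathcal A=\mathcal A$. These vectors form $\mathcal B_t$. Their reductions lie in $\ker(\Lambda_t\bmod\mu)$, are independent because of their entries at the free columns, and are as many as the dimension of that kernel. Units stay units when $\mathcal A$ is enlarged, which gives the last claim.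
\end{proof}

\begin{lemma}\label{lem:rank}
Let $\mathcal W\subset\mathcal A[x]$ be a finite set of forms of degree $N$ and let $H\in\mathcal A[x]$ be a form of degree $N$. If $H_\mu$ lies in the $K_\mu$-span of the reductions of $\mathcal W$ for every maximal ideal $\mu$, then $H$ lies in the $K$-span of $\mathcal W$.
\end{lemma}

\begin{proof}
Let $k$ be the rank of the coefficient matrix of $\mathcal W$, and suppose $H$ is not in the span. Then the coefficient matrix of $\mathcal W\cup\{H\}$ has a nonzero minor $\Delta\in\mathcal A$ of size $k+1$. Let $\mu'$ be a maximal ideal of $\mathcal A[\Delta^{-1}]\ne0$ and $\mu=\mu'\cap\mathcal A$. Then $\mathcal A/\mu$ is a subring of the finite field $\mathcal A[\Delta^{-1}]/\mu'$, hence a field, so $\mu$ is maximal and $\Delta\notin\mu$. Modulo $\mu$ the set $\mathcal W$ has rank at most $k$, while $\mathcal W\cup\{H\}$ has rank at least $k+1$. This contradicts the hypothesis.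
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:contain} in characteristic $0$]
Let $f\in I^{(m)}$ be a form of degree $N$. Take $\mathcal A$ as in Lemma~\ref{lem:spread} with $t_0=N$, enlarged to contain the coefficients of $f$. Let $\mathcal W$ be the finite set of forms of degree $N$ that are a monomial times a product of $r$ elements of $\bigcup_{t\le N}\mathcal B_t$. By Lemma~\ref{lem:spread}(b), $\mathcal W$ spans $(I^r)_N$ and its reduction spans $(I(Z_\mu)^r)_N$. The scheme $Z_\mu$ has the same $\nu$, so Lemma~\ref{lem:spread}(a) and the case of characteristic $p$ give $f_\mu\in I(Z_\mu)^{(m)}\subseteq I(Z_\mu)^r$ for all $\mu$. Lemma~\ref{lem:rank} gives $f\in I^r$.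
\end{proof}

For the key estimate, clearing denominators turns \eqref{eq:key} into $v(f)\ge v(\mathfrak c)$ for one form $f$ and one ideal $\mathfrak c$, both independent of $v$. Modulo $\mu$ this says that $f_\mu$ is integral over $\mathfrak c_\mu$. The equation of integral dependence may have a degree that varies with $\mu$, so it cannot be lifted directly. The Brian\c{c}on--Skoda theorem replaces it by the memberships $f_\mu^{\,r+n}\in\mathfrak c_\mu^{\,r}$, whose exponents do not depend on $\mu$.

\begin{proof}[Proof of Proposition~\ref{prop:key} in characteristic $0$]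
Since $\nu$ and $\theta$ are rational, there is an integer $C\ge1$ such that $j=C(\nu-\theta)/M$ and $k=C\theta$ are positive integers. Then $E=C\beta=jd+ke-C(T-1)$ is an integer, and $E\ge0$ because $\beta\ge0$. Put
\[
f=G^jg_1^k,\qquad\mathfrak c=\mathfrak m^EL^C .
\]
Multiplying \eqref{eq:key} by $C$ gives $j\,v(G)+k\,v(g_1)\ge C\,v(L)+Ec$. So we have to show that $\mathfrak c\ne0$ and $v(f)\ge v(\mathfrak c)$ for all $v$.

\emph{Reducing the data.} Take $\mathcal A$ as in Lemma~\ref{lem:spread} with $t_0=T-1$, and enlarge it so that $G,g_1,g_2\in\mathcal A[x]$, each with some coefficient a unit. To preserve coprimality we express it by a rank. Over any field, two nonzero forms $g_1,g_2$ of degree $e$ are coprime if and only if the linear map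
\[
R_{e-1}^2\longrightarrow R_{2e-1},\qquad(b_1,b_2)\longmapsto b_1g_2-b_2g_1,
\]
is injective. If they are coprime, $b_1g_2=b_2g_1$ forces $g_1\mid b_1$, so $b_1=0$ by degree, and then $b_2=0$. If $g_l=wg_l'$ with $\deg w\ge1$, then $(hg_1',hg_2')$ is a nonzero element of the kernel for any nonzero form $h$ of degree $\deg w-1$. Our map is injective, so its matrix has a nonzero minor of size $\dim R_{e-1}^2$; enlarge $\mathcal A$ to make it a unit.

Now for every $\mu$ the form $G_\mu\ne0$ has degree $d$ and lies in $I(Z_\mu)^{(M)}$, and $g_{1,\mu},g_{2,\mu}\in I(Z_\mu)$ are coprime of degree $e$. The set $\mathcal B=\bigcup_{t\le T-1}\mathcal B_t$ generates $L$, and its reduction generates the ideal $L_\mu$ generated by all forms of degree at most $T-1$ in $I(Z_\mu)$. The numbers $\nu,\delta,\theta,T,\beta$ are unchanged.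

\emph{Using characteristic $p$.} Let $\mathfrak m_\mu=(x_0,\dots,x_n)R_\mu$ and $\mathfrak c_\mu=\mathfrak m_\mu^EL_\mu^C$. The case already proved gives $L_\mu\ne0$ and $v(f_\mu)\ge v(\mathfrak c_\mu)$ for all valuations $v$ of $\operatorname{Frac}R_\mu$. Since $C\ge1$ and $0\ne L_\mu\subseteq I(Z_\mu)$, the ideal $\mathfrak c_\mu$ is nonzero and proper. From $v(f_\mu^{\,r+n})\ge(r+n)v(\mathfrak c_\mu)$ and Theorems~\ref{thm:rees} and~\ref{thm:bs} we get
\[
f_\mu^{\,r+n}\in\overline{\mathfrak c_\mu^{\,r+n}}\subseteq\mathfrak c_\mu^{\,r}\qquad\text{for all $r\ge1$ and all $\mu$.}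
\]

\emph{Lifting.} Fix $r$ and let $N=\deg f^{r+n}$. Let $\mathcal W$ be the finite set of forms of degree $N$ that are a monomial of degree at least $rE$ times a product of $rC$ elements of $\mathcal B$. Then $\mathcal W$ spans $(\mathfrak c^r)_N$ and its reduction spans $(\mathfrak c_\mu^r)_N$. Lemma~\ref{lem:rank} gives $f^{r+n}\in\mathfrak c^r$. As $f\ne0$, we get $\mathfrak c\ne0$ and $L\ne0$. For every valuation $v$ we have $(r+n)v(f)\ge r\,v(\mathfrak c)$ for all $r\ge1$, and letting $r\to\infty$ gives $v(f)\ge v(\mathfrak c)$.
\end{proof}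

\section{The strict inequality and the main theorem}\label{sec:final}

The characteristic is again arbitrary. The gain $c\beta$ in \eqref{eq:key} is worthless when $c=v(\mathfrak m)=0$. But such a valuation sees only one of the points, and near one point symbolic and ordinary powers agree. When $c>0$, we apply the key estimate to forms $G$ that approach the infimum $\lambda_v$; positivity of $c$ also keeps their normalized degrees bounded, so that one value of $T$ serves in the limit.

\begin{proposition}\label{prop:strict}
Let $v$ be a valuation with $v(I)>0$. Then $v(I)<\nu\lambda_v$. More precisely, let $c=v(\mathfrak m)$.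
\begin{enumerate}
\item[(a)] If $c=0$, then $\lambda_v=v(I)$.
\item[(b)] If $c>0$, there are nonzero forms $G_i\in I^{(M_i)}$ of degree $d_i$, with $M_i\ge1$, such that $v(G_i)/M_i\to\lambda_v$ and $d_i/M_i$ converges to some $\delta_0\ge1$, and then
\begin{equation}\label{eq:sharp}
\nu\lambda_v\ \ge\ v(I)+c\,\bigl(\nu\delta_0+1-\lceil\nu\delta_0\rceil\bigr).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The set $\mathfrak p=\{f\in R:v(f)>0\}$ is a prime ideal. It contains $I$ because $v(I)>0$, and it does not contain $\mathfrak m$ because $c=0$. From $\mathfrak p\supseteq I\supseteq\prod_kI(P_k)^{m_k}$ we get $\mathfrak p\supseteq I(P_i)$ for some $i$. For $k\ne i$ the linear forms in $I(P_i)$ and in $I(P_k)$ are two different hyperplanes in $R_1$, so $I(P_i)+I(P_k)=\mathfrak m$ and $I(P_k)\not\subseteq\mathfrak p$. Localization commutes with finite intersections, so $I^{(m)}R_{\mathfrak p}=I(P_i)^{mm_i}R_{\mathfrak p}$ for all $m\ge1$. Comparing with the case $m=1$ gives $I^{(m)}R_{\mathfrak p}=I^mR_{\mathfrak p}$. Since $v=0$ on $R\setminus\mathfrak p$, the minimum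 of $v$ on an ideal $\mathfrak c$ equals its minimum on $\mathfrak cR_{\mathfrak p}$. Hence $v(I^{(m)})=v(I^m)=m\,v(I)$ and $\lambda_v=v(I)$. As $\nu>1$ (here $n\ge2$ is used again) and $v(I)>0$, we get $v(I)<\nu\lambda_v$.

(b) Choose $M_i\ge1$ with $v(I^{(M_i)})/M_i\to\lambda_v$, and nonzero forms $G_i\in I^{(M_i)}$ with $v(G_i)=v(I^{(M_i)})$. Put $\delta_i=d_i/M_i$. Then $\delta_i\ge1$ because $d_i\ge\operatorname{mult}_{P_1}G_i\ge M_i$, and $\delta_i\le v(G_i)/(cM_i)$ is bounded because $v(G_i)\ge c\,d_i$. Passing to a subsequence, $\delta_i\to\delta_0\ge1$. Put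
\[
T=\lceil\nu\delta_0\rceil,\qquad\gamma=\nu\delta_0-T+1>0 ,
\]
and fix $g_1,g_2,e$ as in Lemma~\ref{lem:coprime}. Let $\theta$ be rational with $0<\theta<\frac1{2e}$. Then
\[
\delta_0(\nu-\theta)<\nu\delta_0\le T .
\]
This strict inequality is what $\theta$ buys; with $\theta=0$ it would fail when $\nu\delta_0$ is an integer. Moreover $\delta_0(\nu-\theta)+\theta e-T+1\to\gamma>0$ as $\theta\to0$, so this quantity is positive for small $\theta$. Both conditions are strict, so for fixed small $\theta$ they hold with $\delta_i$ in place of $\delta_0$ for all large $i$, and Proposition~\ref{prop:key} applies to $G_i,\theta,T$. Since $L\subseteq I$ we have $v(L)\ge v(I)$, and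
\[
(\nu-\theta)\frac{v(G_i)}{M_i}+\theta\,v(g_1)\ \ge\ v(I)+c\bigl(\delta_i(\nu-\theta)+\theta e-T+1\bigr).
\]
Let $i\to\infty$ and then $\theta\to0$. This gives $\nu\lambda_v\ge v(I)+c\gamma$, which is \eqref{eq:sharp}, and $c\gamma>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $\mathcal V(I)$ is finite and $v(I)>0$ for $v\in\mathcal V(I)$. By Proposition~\ref{prop:strict} there is $\eta>0$ with $\lambda_v\ge(\frac1\nu+\eta)v(I)$ for all $v\in\mathcal V(I)$. If $r+n\le(\frac1\nu+\eta)m$, then $m\lambda_v\ge(r+n)v(I)$ for all $v\in\mathcal V(I)$, and $I^{(m)}\subseteq I^r$ by Lemma~\ref{lem:reduce}. So $I^{(m)}\not\subseteq I^r$ implies $r+n>(\frac1\nu+\eta)m$, that is,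
\[
\frac mr<\nu\,\frac{1+n/r}{1+\nu\eta}.
\]
This beats $\nu$ only for large $r$, because of the shift $n$ in the Brian\c{c}on--Skoda theorem; small $r$ are handled by Proposition~\ref{prop:contain}. Fix an integer $r_0\ge2n/(\nu\eta)$ and let $I^{(m)}\not\subseteq I^r$. If $r\ge r_0$, then $n/r\le\nu\eta/2$ and
\[
\frac mr<\nu\,\frac{1+\nu\eta/2}{1+\nu\eta}<\nu,
\]
where the middle term does not depend on $(m,r)$. If $r<r_0$, then $m<\nu r$ by Proposition~\ref{prop:contain}, so there are finitely many such pairs, each with $m/r<\nu$. The supremum over both kinds of pairs is less than $\nu$. Hence $\rho(I)<\nu\le n$.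
\end{proof}

This also completes the proof of Theorem~\ref{thm:B} in Section~\ref{sec:arr}.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(i) We have $(nr-C)/r\to n>\rho(I)$. So for $r\gg0$ we have $nr-C\ge1$ and $(nr-C)/r>\rho(I)$, which forces $I^{(nr-C)}\subseteq I^r$ by the definition of $\rho$.

(ii) Apply Proposition~\ref{prop:strict}(b) to the order valuation. Here $c=1$, $v(I)=\alpha(I)>0$, $\lambda_v=\widehat\alpha(I)$, and $v(G_i)=d_i$, so $\delta_0=\lambda_v$. Then \eqref{eq:sharp} reads
\[
\nu\widehat\alpha(I)\ \ge\ \alpha(I)+\nu\widehat\alpha(I)+1-\lceil\nu\widehat\alpha(I)\rceil ,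
\]
which is $\alpha(I)\le\lceil\nu\widehat\alpha(I)\rceil-1$. The right side is less than $\nu\widehat\alpha(I)$.
\end{proof}

For the three points of Example~\ref{ex:three} we have $\nu\widehat\alpha(I)=3$ and $\alpha(I)=2$, so the first inequality in Corollary~\ref{cor:main}(ii) is an equality: the degree saved in Section~\ref{sec:idea} is all that can be saved there.

\begin{thebibliography}{9}

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{LS}
Lipman and Sathaye, Michigan Math. J., 1981.

\bibitem{slides}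
\emph{Recent Results On Computability Of Certain Asymptotic Quantities},
\texttt{https://unlblh.github.io/\allowbreak BrianHarbourne/\allowbreak selectedTalks/\allowbreak VietnamSlidesHarbourne.pdf}

\end{thebibliography}
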